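# Residual norm attainment without Fréchet differentiability of the dual norm

## 1. A dual norm that is generically attained and nowhere Fréchet differentiable

All Banach spaces in these notes are real, and $\omega_1$ is the first uncountable ordinal. Here is the theorem, proved in ZFC.

**Theorem 1.** There is a Banach space $(X,\|\cdot\|_\infty)$ such that for every $\varepsilon\in(0,2)$ there is an equivalent norm $|||\cdot|||$ on $X$, with dual norm $p$, satisfying:

1. the BP-set of $(X,|||\cdot|||)$ is residual in $X^*$;
2. for every $\mu\in X^*$,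
$$\limsup_{h\to0}\frac{p(\mu+h)+p(\mu-h)-2p(\mu)}{p(h)}\ \ge\ 2-\varepsilon ;$$
in particular $p$ is nowhere Fréchet differentiable;
3. $p$ fails to be Gâteaux differentiable at every point of a residual subset of $X^*$.

Let us unpack the words. For a Banach space $(X,\|\cdot\|)$ with closed unit ball $B_X$, the **Bishop–Phelps set**, or **BP-set**, is
$$\{x^*\in X^*:\ \|x^*\|=x^*(x)\ \text{for some } x\in B_X\},$$
the set of functionals that attain their norm. A subset of $X^*$ is **residual** if it contains a dense $G_\delta$ subset of $X^*$. Since $X^*$ is complete, Baire's theorem says that a countable intersection of dense open sets is a dense $G_\delta$, hence residual.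

The Bishop–Phelps theorem says that the BP-set is always dense. A second known fact says that if the dual norm is Fréchet differentiable on a dense set, then the BP-set is residual. The question is whether the converse holds: does a residual BP-set force the dual norm to be Fréchet differentiable on a dense set? Theorem 1 answers no. The BP-set can be residual while the dual norm has no point of Fréchet differentiability at all. The question comes from the paper "A Dual Differentiation Space Without An Equivalent Locally Uniformly Rotund Norm".

The number $2$ in item 2 is a ceiling: since $p(\mu\pm h)\le p(\mu)+p(h)$, the quotient never exceeds $2$, so $2-\varepsilon$ cannot be replaced by anything larger than $2$. We make no claim that the value $2$ itself occurs for some norm with residual BP-set.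

Two further results are proved at the end: Theorem 6, which puts any Banach space as a complemented subspace inside an example, and Proposition 7, which describes a class of spaces where the converse does hold.

## 2. Second differences, maximizing sequences, and the duals of $c_0$ and $\ell_1$

Let $p$ be the dual norm on $X^*$. It is **Fréchet differentiable** at $\mu$ if there is $F\in X^{**}$ with $p(\mu+h)-p(\mu)-F(h)=o(p(h))$ as $h\to0$. It is **Gâteaux differentiable** at $\mu$ if there is $F\in X^{**}$ with $\lim_{\tau\to0}\frac{p(\mu+\tau h)-p(\mu)}{\tau}=F(h)$ for each fixed $h$. A **subgradient** of $p$ at $\mu$ is an $F\in X^{**}$ with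
$$p(\lambda)\ge p(\mu)+F(\lambda-\mu)\quad\text{for all }\lambda\in X^*.$$
The set of these is written $\partial p(\mu)$. It is nonempty by Hahn–Banach. Because $p$ is a norm, $F\in\partial p(\mu)$ exactly when $F(\lambda)\le p(\lambda)$ for all $\lambda$ and $F(\mu)=p(\mu)$. So $\mu$ is in the BP-set exactly when some element of $X$ belongs to $\partial p(\mu)$.

If $p$ has Gâteaux derivative $F$ at $\mu$ and $G\in\partial p(\mu)$, then $p(\mu+\tau h)-p(\mu)\ge\tau G(h)$ for $\tau>0$. Dividing by $\tau$ gives $F(h)\ge G(h)$, and the same for $-h$ gives $F=G$. Hence *two distinct subgradients at $\mu$ exclude Gâteaux differentiability at $\mu$*.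

The quotient in Theorem 1 is governed by the next lemma. It also proves the implication quoted in Section 1, and it shows what a counterexample has to avoid.

**Lemma 2.** Write $\Delta(\mu,h)=p(\mu+h)+p(\mu-h)-2p(\mu)$.

* (i) $p$ is Fréchet differentiable at $\mu$ if and only if $\Delta(\mu,h)/p(h)\to0$ as $h\to0$.
* (ii) The set of points of Fréchet differentiability of $p$ is a $G_\delta$.
* (iii) If $p$ is Fréchet differentiable at $\mu$, and $x_n\in B_X$ satisfy $\mu(x_n)\to p(\mu)$, then $(x_n)$ converges in norm. In particular $\mu$ is in the BP-set.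

*Proof.* (i) If $F$ is the Fréchet derivative, add the expansions for $h$ and $-h$. Conversely, take $F\in\partial p(\mu)$. Both $p(\mu+h)-p(\mu)-F(h)$ and $p(\mu-h)-p(\mu)+F(h)$ are $\ge0$, and their sum is $\Delta(\mu,h)$. So $0\le p(\mu+h)-p(\mu)-F(h)\le\Delta(\mu,h)=o(p(h))$.

(ii) Let $D_n$ be the set of $\mu$ for which there is $\delta>0$ with $\sup_{p(h)=\delta}\Delta(\mu,h)<\delta/n$. For fixed $\delta$ the supremum is a $4$-Lipschitz function of $\mu$, so $D_n$ is open. By convexity $\tau\mapsto\Delta(\mu,\tau h)/\tau$ is nondecreasing on $(0,\infty)$, so the inequality for $\delta$ gives $\Delta(\mu,h)\le p(h)/n$ whenever $p(h)\le\delta$. By (i), $\bigcap_nD_n$ is the set of points of Fréchet differentiability.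

(iii) Given $\epsilon>0$, choose $\delta>0$ with $\Delta(\mu,h)\le\epsilon\delta$ for $p(h)\le\delta$. If $x,y\in B_X$ satisfy $\mu(x),\mu(y)\ge p(\mu)-\epsilon\delta$ and $p(h)=\delta$, then
$$h(x-y)=(\mu+h)(x)+(\mu-h)(y)-\mu(x)-\mu(y)\le\Delta(\mu,h)+2\epsilon\delta\le3\epsilon\delta .$$
Taking the supremum over $h$ gives $\|x-y\|\le3\epsilon$. So $(x_n)$ is Cauchy, and its limit $x\in B_X$ has $\mu(x)=p(\mu)$. $\square$

Thus Fréchet differentiability means that near-maximizers of $\mu$ cluster at one point. We need functionals that are maximized in $X$ although the near-maximizers do not cluster.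

**The dual of $c_0$.** Here $X^*=\ell_1$. For $\mu\in\ell_1$, a point $x$ of the unit ball of $c_0$ has $\mu(x)=\sum_n|\mu_n|$ only if $|x_n|=1$ wherever $\mu_n\ne0$. Since $x_n\to0$, the BP-set consists of the finitely supported $\mu$. It is a countable union of proper closed subspaces, so it is meager and not residual. The $\ell_1$-norm is as rough as possible: given $\tau\in(0,1)$ pick $n$ with $|\mu_n|\le\tau^2$ and let $h$ be $\tau$ times the $n$-th unit vector. Then
$$\Delta(\mu,h)=|\mu_n+\tau|+|\mu_n-\tau|-2|\mu_n|=2\tau-2|\mu_n|\ge(2-2\tau)\,\|h\|_1 .$$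
So item 2 holds, even with $2$, and item 1 fails.

**The dual of $\ell_1$.** Here $X^*=\ell_\infty$. Let $O$ be the set of $\mu$ for which some $n$ satisfies $|\mu_n|>\sup_{m\ne n}|\mu_m|$. It is open. It is dense: choose $n$ with $|\mu_n|>\|\mu\|-\beta/2$ and push the $n$-th coordinate by $\beta$ away from $0$. The new $n$-th coordinate exceeds $\|\mu\|+\beta/2$ in modulus, and the others did not move. On $O$ the norm is attained, at $\pm$ a unit vector of $\ell_1$, so the BP-set is residual. But near a point of $O$ the norm is $|\mu_n|$ for a fixed $n$, so it is Fréchet differentiable there.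

This trick of pushing one coordinate until it dominates produces many norm-attaining functionals, but it also isolates the maximizer, which produces Fréchet differentiability. We shall push a whole region of coordinates at once, in which the maximizers stay far apart.

## 3. Suprema over trees: the fan and the finite sequences

A **tree** here is a set $T$ of sequences with values in $\omega$, indexed by ordinals and closed under restriction to smaller ordinals. We order it by extension: $q\le t$ iff $t$ extends $q$. Put
$$W_t=\{r\in T:r\ge t\},\qquad u_t=\text{indicator function of }\{q\in T:q\le t\}\in\ell_\infty(T).$$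
Let $X$ be the closed linear span of the $u_t$ in $\ell_\infty(T)$, let $\delta_q\in X^*$ be evaluation at $q$, and put $p_1(\mu)=\sup_{t\in T}|\mu(u_t)|$. Note that $\delta_q(u_r)=1$ if $r\in W_q$ and $0$ otherwise. Adding $\beta\delta_q$ to $\mu$ raises the values $\mu(u_r)$ by $\beta$ on the whole region $W_q$ and changes no other value.

**The fan.** Let $T=\{\emptyset\}\cup\{(n):n\in\omega\}$. Then $u_\emptyset=1_{\{\emptyset\}}$ and $u_{(n)}-u_\emptyset=1_{\{(n)\}}$, so $X=c_0(T)$ and $X^*=\ell_1(T)$. For $\mu=(a;b_0,b_1,\dots)$ we get $\mu(u_\emptyset)=a$, $\mu(u_{(n)})=a+b_n$, and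
$$p_1(\mu)=\sup\{|a|,|a+b_0|,|a+b_1|,\dots\}.$$
Since $b_n\to0$, this supremum is always attained at some $u_t$. At $\mu=(1;0,0,\dots)$, where the root is a maximizer, take $h=\delta_{(0)}-\delta_{(1)}$. Then $p_1(\mu\pm\tau h)=1+\tau$ for $0<\tau<1$ and $p_1(h)=1$, so the second-difference quotient of $p_1$ equals $2$. At $\mu=(1;1,0,0,\dots)$ the node $(0)$ gives the value $2$ and all other nodes give $1$. So for $\|h\|<1/4$ we have $p_1(\mu+h)=(\mu+h)(u_{(0)})$, and $p_1$ is Fréchet differentiable at $\mu$.

The roughness came from an infinitely branching node, and it was destroyed by a leaf. So every node should have infinitely many immediate successors.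

**Finite sequences.** The natural first attempt is the tree $T$ of all finite sequences in $\omega$, which has no leaves. The plan is to push $\mu$ on $W_s$ for a suitable $s$, so that the supremum is decided inside $W_s$, where the values $\mu(u_r)$ oscillate little. Then one repeats inside a smaller region, and uses Baire's theorem to do this for infinitely many tolerances. For generic $\mu$ this yields nodes $t_1\le t_2\le\cdots$ such that the supremum is decided in each $W_{t_n}$, with oscillation tending to $0$. A node above all $t_n$ would attain it. Exactly here the attempt stops: if the lengths of the $t_n$ are unbounded, no finite sequence extends all of them. For a concrete case let $0^n$ be the zero sequence of length $n$ and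
$$\mu=\sum_{n\ge1}2^{-n}\delta_{0^n},\qquad\text{so}\qquad \mu(u_r)=1-2^{-k}\ \text{ if $r$ begins with exactly $k$ zeros.}$$
Outside $W_{0^k}$ the values are at most $1-2^{-(k-1)}<1=p_1(\mu)$. On $W_{0^k}$ they oscillate by at most $2^{-k}$. Yet no $u_r$ gives the value $1$.

If sequences of length $\omega$ are also allowed, the same series $\mu$ attains $p_1(\mu)=1$ at every $u_r$ such that $r$ extends the infinite zero sequence. But sequences of length $\omega$ must not be leaves, so we must go on. Going on through all countable lengths, countable chains are bounded and there are still no leaves. Proposition 7 will show that for the tree of finite sequences no other argument could have helped (see the end of Section 10).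

## 4. The tree of countable sequences and its space

From now on $T$ is the set of all functions $t:\alpha\to\omega$ with $\alpha<\omega_1$, ordered by extension. For $n\in\omega$ let $t^\frown n$ be the extension of $t$ by one further value $n$, and let $S=\{t^\frown n:t\in T,\ n\in\omega\}$. The sets $W_t$, the functions $u_t$, the space $X$ with the sup norm, and $\delta_q$ are as in Section 3. The dual norm of $\|\cdot\|_\infty$ on $X^*$ is written $\|\cdot\|$. For $s=t^\frown n\in S$ put $e_s=u_s-u_t\in X$.

The tree has three properties.

* **(T1)** For each $r$, the set $\{q:q\le r\}$ is a chain. So two elements with a common upper bound are comparable.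
* **(T2)** Every countable chain in $T$ has an upper bound in $T$. Take the union of the chain: it is a function whose domain is a supremum of countably many countable ordinals, hence a countable ordinal.
* **(T3)** For fixed $t$ the sets $W_{t^\frown n}$ are pairwise disjoint. If $r\ge t^\frown n$, then every $q\le r$ with $q\not\le t$ satisfies $q\ge t^\frown n$.

For (T3): an element of $W_{t^\frown n}$ takes the value $n$ at the place $\operatorname{dom}t$, which gives disjointness. If $q\le r$ and $t^\frown n\le r$, then $q$ and $t^\frown n$ are comparable by (T1); if $q<t^\frown n$, then $q\le t$.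

Next come the facts about $X$. The proof of Theorem 1 will use only (T1)–(T3), (F1)–(F4), and the existence of infinitely many immediate successors of each node. This bookkeeping will give Theorem 6 at little cost.

* **(F1)** $\|u_r\|\le1$ for $r\in T$ and $\|e_s\|\le1$ for $s\in S$.
* **(F2)** $\|\delta_q\|\le1$, and $\delta_q(u_r)=1$ if $r\in W_q$, $\delta_q(u_r)=0$ otherwise. Consequently, for $s,q\in S$, $\delta_s(e_q)=1$ if $q=s$ and $\delta_s(e_q)=0$ if $q\neq s$.
* **(F3)** If $n_1,\dots,n_N$ are distinct, $r_i\ge t^\frown n_i$ and $\theta_i\in\{\pm1\}$, then $\big\|\sum_{i}\theta_i(u_{r_i}-u_t)\big\|\le1$.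
* **(F4)** There is a map $s\mapsto x_s$ from $S$ onto a dense subset of the closed unit ball.

*Checks.* By (T3) the only $q\le t^\frown n$ with $q\not\le t$ is $t^\frown n$ itself, so $e_s$ is the indicator of $\{s\}$. This gives (F1) and the second part of (F2); the first part of (F2) is clear. For (F3), $u_{r_i}-u_t$ is the indicator of $\{q\le r_i:q\not\le t\}$, which by (T3) is a subset of $W_{t^\frown n_i}$. These sets are disjoint, so the sum has values in $\{-1,0,1\}$.

For (F4), let $Q$ be the set of nonzero finite rational combinations of the $u_t$ of norm $\le1$. Finite rational combinations are dense in $X$, so every $x$ with $0<\|x\|<1$ is a limit of elements of $Q$, and such $x$ are dense in $B_X$. A finite rational combination is given by a finite sequence in $T\times\mathbb Q$, so $|Q|\le|T|$. Since $t\mapsto t^\frown0$ is an injection $T\to S\subset T$, $|S|=|T|$. So there is a surjection $s\mapsto x_s$ from $S$ onto $Q$. $\square$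

## 5. A functional is nearly constant beyond most immediate successors

The purpose of the next lemma is to find, above any node $t$, regions $W_{t^\frown n}$ on which $\mu(u_r)$ hardly differs from $\mu(u_t)$. It is the $\ell_1$ phenomenon "$b_n\to0$" of the fan.

**Lemma 3.** Let $\mu\in X^*$, $t\in T$, $\rho>0$. For all but finitely many $n$: $|\mu(u_r)-\mu(u_t)|\le\rho$ for all $r\ge t^\frown n$.

*Proof.* Suppose that for $N\ge1$ distinct values $n_1,\dots,n_N$ there is $r_i\ge t^\frown n_i$ with $|\mu(u_{r_i}-u_t)|>\rho$. Let $\theta_i$ be the sign of $\mu(u_{r_i}-u_t)$ and $f=\sum_i\theta_i(u_{r_i}-u_t)$. By (F3), $\|f\|\le1$, while $\mu(f)=\sum_i|\mu(u_{r_i}-u_t)|>N\rho$. Hence $N<\|\mu\|/\rho$, and the number of exceptional $n$ is finite. $\square$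

## 6. The norm $p_1+\eta p_2$

**Why $p_1$ alone is not enough.** It would be simplest to use $p_1(\mu)=\sup_t|\mu(u_t)|$ as the dual norm. But $p_1$ is not equivalent to $\|\cdot\|$. Fix $t$ and let $\mu_N=\sum_{n<N}\delta_{t^\frown n}$. The vector $\sum_{n<N}e_{t^\frown n}$ has norm $1$ and $\mu_N$ takes the value $N$ there, so $\|\mu_N\|\ge N$. Each $u_r$ takes the value $1$ at no more than one of the nodes $t^\frown n$, so $p_1(\mu_N)=1$. Hence $p_1$ is not the dual of an equivalent norm.

Adding $\eta\|\cdot\|$ would repair this. But then $\|\cdot\|$ itself must be attained for generic $\mu$, and nothing so far tells us that it is. So we replace $\|\cdot\|$ by an equivalent norm $p_2$ for which the one-coordinate push of Section 2 works. The vectors $x_s$ are labeled by $S$, and each label $s$ is given its own handle $e_s$, which $\delta_s$ moves and no other $\delta_q$ with $q\in S$ does.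

**Definition.** For $\mu\in X^*$ put
$$g_s(\mu)=|\mu(x_s)|+3|\mu(e_s)|\quad(s\in S),\qquad p_2(\mu)=\sup_{s\in S}g_s(\mu),\qquad p=p_1+\eta p_2,$$
where $\eta>0$ is fixed so small that $2/(1+5\eta)\ge2-\varepsilon$.

**Equivalence.** By (F1), $p_1\le\|\cdot\|$ and $g_s\le\|\cdot\|+3\|\cdot\|$. Since $\{x_s\}$ is dense in the unit ball by (F4), $\sup_s|\mu(x_s)|=\|\mu\|$. Thus
$$p_1\le\|\cdot\|\le p_2\le4\|\cdot\|,\qquad \eta\|\cdot\|\le p\le(1+4\eta)\|\cdot\|. \tag{1}$$
So $p$ is a norm on $X^*$ equivalent to $\|\cdot\|$.

**It is a dual norm.** Each $\mu\mapsto|\mu(u_t)|$ and each $g_s$ is weak* continuous, so $p$, a sum of multiples of suprema of such functions, is weak* lower semicontinuous. Hence $C=\{p\le1\}$ is convex, symmetric and weak* closed. Define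
$$|||x|||=\sup\{\mu(x):p(\mu)\le1\}.$$
By (1), $\|x\|_\infty/(1+4\eta)\le|||x|||\le\|x\|_\infty/\eta$, so this is an equivalent norm on $X$. Its unit ball is the polar of $C$ in $X$. By the bipolar theorem $C$ is the polar of that ball, that is, $C$ is the dual unit ball of $|||\cdot|||$. So $p$ is the dual norm of $|||\cdot|||$, and by homogeneity
$$|||x|||\le1\iff\mu(x)\le p(\mu)\ \text{ for all }\mu\in X^*. \tag{2}$$

The two summands share the work. Roughness will come from $p_1$. The summand $p_2$ makes $p$ equivalent to $\|\cdot\|$; since $\eta$ is small, it costs little in the denominator $p(h)$, and since $p_2$ is convex, it costs nothing in the numerator. Both must be attained for generic $\mu$, and the maximizers are then added.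

## 7. The supremum $p_1$ is attained for residually many $\mu$

**Lemma 4.** There is a dense $G_\delta$ set $R_1\subset X^*$ such that for every $\mu\in R_1$ there are $\sigma\in\{1,-1\}$ and $t\in T$ with
$$\sigma\mu(u_r)=p_1(\mu)\quad\text{for all } r\ge t. \tag{3}$$

*Proof.* Put $P=\{\pm1\}\times T$, so that $p_1(\mu)=\sup_{(\vartheta,r)\in P}\vartheta\mu(u_r)$.

**Step 1: open sets recording where the supremum is decided.** For $n\ge1$ let $G_n$ be the set of $\mu\in X^*$ for which there are $\sigma\in\{1,-1\}$ and $t\in T$ with

* (a) $\sup\{\vartheta\mu(u_r):(\vartheta,r)\in P\setminus(\{\sigma\}\times W_t)\}<p_1(\mu)$;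
* (b) $\sup_{r\in W_t}\sigma\mu(u_r)-\inf_{r\in W_t}\sigma\mu(u_r)<1/n$.

Condition (a) says that the supremum is decided inside $\{\sigma\}\times W_t$, and (b) that the values there are nearly equal. For fixed $(\sigma,t)$, each supremum and infimum is over a nonempty set (the set in (a) contains $(-\sigma,t)$), and each is $1$-Lipschitz in $\mu$ because $\|u_r\|\le1$. The inequalities are strict, so the set of $\mu$ satisfying (a) and (b) for this pair is open. As a union of such sets, $G_n$ is open.

**Step 2: $G_n$ is dense.** The step lifts a whole region $W_s$ by $\beta$. Let $\mu\in X^*$ and $\beta>0$. Choose $\sigma,t_0$ with $\sigma\mu(u_{t_0})>p_1(\mu)-\beta/4$. By Lemma 3 with $\rho=\min(\beta/4,1/(4n))$ choose $s=t_0{}^\frown m$ with $|\mu(u_r)-\mu(u_{t_0})|\le\rho$ for all $r\in W_s$. Put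
$$\nu=\mu+\sigma\beta\delta_s,\qquad\|\nu-\mu\|\le\beta .$$

If $r\in W_s$, then by (F2)
$$\sigma\nu(u_r)=\sigma\mu(u_r)+\beta\ge p_1(\mu)-\tfrac\beta4-\rho+\beta\ge p_1(\mu)+\tfrac\beta2 .$$
These values oscillate by at most $2\rho\le1/(2n)<1/n$ on $W_s$, so (b) holds for $\nu$ and $(\sigma,s)$. Moreover $-\sigma\nu(u_r)\le-p_1(\mu)-\beta/2\le p_1(\mu)$. If $r\notin W_s$, then $\vartheta\nu(u_r)=\vartheta\mu(u_r)\le p_1(\mu)$ for $\vartheta=\pm1$. So the supremum in (a) for $\nu$ is at most $p_1(\mu)<p_1(\mu)+\beta/2\le p_1(\nu)$, and (a) holds. Thus $(\sigma,s)$ witnesses $\nu\in G_n$.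

**Step 3: the witnesses form a chain.** Put $R_1=\bigcap_nG_n$, a dense $G_\delta$ by Baire's theorem. Let $\mu\in R_1$, with witnesses $(\sigma_n,t_n)$ for $G_n$. Given $n,m$, both suprema in (a) are strictly below $p_1(\mu)$, so there is a pair $(\vartheta,r)\in P$ with $\vartheta\mu(u_r)$ larger than both. This pair must lie in $\{\sigma_n\}\times W_{t_n}$ and in $\{\sigma_m\}\times W_{t_m}$. Hence $\sigma_n=\vartheta=\sigma_m$, and $t_n,t_m\le r$ are comparable by (T1). So all $\sigma_n$ equal one $\sigma$, and $\{t_n\}$ is a countable chain.

**Step 4: a node above the chain attains.** This is where the tree of finite sequences failed. By (T2) there is $t\in T$ with $t\ge t_n$ for all $n$. Let $r\ge t$. Then $r\in W_{t_n}$ for all $n$. By (a), $\sup_{q\in W_{t_n}}\sigma\mu(u_q)=p_1(\mu)$, so (b) gives $\sigma\mu(u_r)\ge p_1(\mu)-1/n$ for every $n$. Since also $\sigma\mu(u_r)\le p_1(\mu)$, we get (3). $\square$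

In (3) the value $p_1(\mu)$ is taken at all $u_r$ with $r\ge t$, and two distinct $u_r$ are at sup-distance $1$. The maximizers are not isolated. They fill the region $W_t$, and this is what keeps generic attainment compatible with Lemma 2(iii).

## 8. The supremum $p_2$ is attained on a dense open set

**Lemma 5.** The set
$$U=\Big\{\mu\in X^*:\ \text{there is } s\in S\text{ with }\sup_{s'\ne s}g_{s'}(\mu)<g_s(\mu)\Big\}$$
is open and dense. If $\mu\in U$, there is $z\in X$ with $p_2(\mu)=\mu(z)$ and $|\lambda(z)|\le p_2(\lambda)$ for all $\lambda\in X^*$.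

*Proof.* **Open.** Each $g_s$ is $4$-Lipschitz, hence so are the suprema; for fixed $s$ the strict inequality defines an open set, and $U$ is a union of such sets.

**Dense.** We push label $s$ by its handle. Let $\mu\in X^*$ and $\beta>0$. Choose $s$ with $g_s(\mu)>p_2(\mu)-\beta/2$ and $\theta\in\{\pm1\}$ with $\theta\mu(e_s)=|\mu(e_s)|$. Put $\nu=\mu+\beta\theta\delta_s$, so $\|\nu-\mu\|\le\beta$. By (F2), $\delta_s(e_s)=1$, so $|\nu(e_s)|=|\mu(e_s)|+\beta$. Since $|\delta_s(x_s)|\le1$, also $|\nu(x_s)|\ge|\mu(x_s)|-\beta$. Hence
$$g_s(\nu)\ge g_s(\mu)+3\beta-\beta>p_2(\mu)+\tfrac32\beta .$$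
For $s'\ne s$ we have $\delta_s(e_{s'})=0$ and $|\delta_s(x_{s'})|\le1$, so $g_{s'}(\nu)\le g_{s'}(\mu)+\beta\le p_2(\mu)+\beta$. Thus $\nu\in U$. The weight $3$ makes label $s$ gain at least $2\beta$, while every other label gains at most $\beta$.

**Attainment.** If $\mu\in U$ with witness $s$, then $p_2(\mu)=g_s(\mu)$. Choosing the two signs suitably, $z=\pm x_s\pm3e_s$ satisfies $\mu(z)=g_s(\mu)$. For every $\lambda$, $|\lambda(z)|\le|\lambda(x_s)|+3|\lambda(e_s)|=g_s(\lambda)\le p_2(\lambda)$. $\square$

The norm $p_2$ alone would not do. If $s$ is the witness of $\mu\in U$, then $s$ is a witness for all nearby functionals, so $p_2=g_s$ near $\mu$. Hence $p_2$ is Fréchet differentiable at $\mu$ as soon as $\mu(x_s)\ne0\neq\mu(e_s)$. Since $x_s$ and $e_s$ are nonzero (our $x_s$ come from $Q$), this happens on a dense subset of $U$.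

## 9. Proof of Theorem 1

**Step 1: items 1 and 3, by adding maximizers.** Let $R=R_1\cap U$, a dense $G_\delta$ in $X^*$ by Baire's theorem. Let $\mu\in R$, take $\sigma,t$ from Lemma 4 and $z$ from Lemma 5, and for $r\ge t$ put
$$x^{(r)}=\sigma u_r+\eta z\in X .$$
For every $\lambda\in X^*$,
$$\lambda(x^{(r)})\le|\lambda(u_r)|+\eta|\lambda(z)|\le p_1(\lambda)+\eta p_2(\lambda)=p(\lambda),$$
so $|||x^{(r)}|||\le1$ by (2). By (3) and Lemma 5, $\mu(x^{(r)})=p_1(\mu)+\eta p_2(\mu)=p(\mu)$. So $\mu$ attains its norm $p(\mu)$ at $x^{(r)}$. Hence $R$ is contained in the BP-set of $(X,|||\cdot|||)$, which is therefore residual. This is item 1.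

Take $r=t$ and $r=t^\frown0$. The difference $x^{(t^\frown0)}-x^{(t)}=\sigma e_{t^\frown0}$ is nonzero because $\delta_{t^\frown0}(e_{t^\frown0})=1$. So $p$ has two distinct subgradients at $\mu$, and by Section 2 it is not Gâteaux differentiable at $\mu$. This holds for all $\mu\in R$, which is item 3.

**Step 2: a rough direction at an arbitrary $\mu$.** For item 2 let $\mu\in X^*$ be arbitrary and $\tau\in(0,\tfrac12)$. As in the fan, we look for two successors of one node that both nearly maximize. Choose $\sigma,t_0$ with $\sigma\mu(u_{t_0})>p_1(\mu)-\tau^2$. By Lemma 3 all but finitely many immediate successors of $t_0$ are admissible, so there are two distinct ones, $s$ and $s'$, with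
$$|\mu(u_s)-\mu(u_{t_0})|\le\tau^2,\qquad|\mu(u_{s'})-\mu(u_{t_0})|\le\tau^2 .$$
Let $h=\sigma(\delta_s-\delta_{s'})$. Since $s,s'$ are incomparable, (F2) gives $\sigma h(u_s)=1$ and $\sigma h(u_{s'})=-1$.

**Step 3: the numerator.** We have
$$p_1(\mu+\tau h)\ge\sigma\mu(u_s)+\tau\ge p_1(\mu)+\tau-2\tau^2,\qquad p_1(\mu-\tau h)\ge\sigma\mu(u_{s'})+\tau\ge p_1(\mu)+\tau-2\tau^2 .$$
By convexity, $p_2(\mu+\tau h)+p_2(\mu-\tau h)\ge2p_2(\mu)$. Adding,
$$p(\mu+\tau h)+p(\mu-\tau h)-2p(\mu)\ge2\tau-4\tau^2 .$$

**Step 4: the denominator.** By (T1) no $r$ lies above both $s$ and $s'$, so $|h(u_r)|\le1$ for all $r$, with equality at $r=s$; thus $p_1(h)=1$. For $q\in S$, $|h(x_q)|\le\|h\|\le2$. By (F2), $h(e_q)$ is $\sigma$, $-\sigma$ or $0$, so $|h(e_q)|\le1$. Hence $g_q(h)\le2+3=5$ and $p_2(h)\le5$, which gives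
$$0<p(\tau h)\le\tau(1+5\eta).$$

**Step 5: conclusion.** For the increment $\tau h$ the quotient in item 2 is at least $(2-4\tau)/(1+5\eta)$. The direction $h$ depends on $\tau$, but $p(\tau h)\le\tau(1+5\eta)\to0$ as $\tau\to0$. Hence the $\limsup$ is at least $2/(1+5\eta)\ge2-\varepsilon>0$. By Lemma 2(i), $p$ is not Fréchet differentiable at $\mu$. $\blacksquare$

**Theorem 6.** For every Banach space $Y$ and $\varepsilon\in(0,2)$, $Y$ is isomorphic to a complemented subspace of a Banach space $Z$ that has an equivalent norm satisfying 1–3 of Theorem 1 (with $Z$ in place of $X$).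

*Proof.* **Step 1: the space.** The tree must have enough nodes to label a dense subset of the ball of $Z$. Let $\kappa=\max(\omega,\operatorname{dens}Y)$, and let $T$ be the tree of all functions from countable ordinals into $\kappa$. Define $S=\{t^\frown n:t\in T,\ n\in\kappa\}$, $W_t$, $u_t$, $e_s$ and $X$ as before, and let
$$Z=Y\oplus_\infty X,\qquad\|(y,x)\|=\max(\|y\|,\|x\|_\infty).$$
The subspace $Y\times\{0\}$ is an isometric copy of $Y$, complemented by $(y,x)\mapsto(y,0)$; both isomorphism and complementation survive equivalent renorming of $Z$. Identify $u_t,e_s$ with $(0,u_t),(0,e_s)\in Z$, and let $\delta_q\in Z^*$ be $(y,x)\mapsto x(q)$.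

**Step 2: the facts of Section 4 hold.** (T1) and (T3) are about extension of functions and do not depend on the set of values. For (T2), the union of a countable chain is a function from a countable ordinal into $\kappa$. Every node has $\kappa\ge\omega$ immediate successors. (F1)–(F3) hold because $\|(0,x)\|=\|x\|_\infty$ and $\|\delta_q\|\le1$, and the computations in $X$ are unchanged. For (F4): $|S|=|T|$ by the injection $t\mapsto t^\frown0$, and $\kappa\le|T|$ because $T$ contains the sequences of length $1$. Rational combinations of the $u_t$ show that $X$ has density at most $|T|$. So $Z$, and with it $B_Z$, has a dense subset of cardinality at most $|S|$, and $S$ can be mapped onto a dense subset of $B_Z$.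

**Step 3: the argument runs.** Define $p_1,p_2,p$ on $Z^*$ by the formulas of Section 6. Lemma 3 used (F3) only. Inequality (1) used (F1) and (F4), and the duality statement (2) used (1) and weak* continuity. Lemma 4 used (F1), (F2), Lemma 3, (T1), (T2) and Baire's theorem in the dual. Lemma 5 used (F1), (F2) and $\|x_s\|\le1$. The proof of Theorem 1 used these lemmas, (F2), (T1), $\|x_q\|\le1$, and two admissible successors of a node, which exist by Lemma 3. So all of it holds for $Z$, and $p$ is the dual norm of an equivalent norm on $Z$ with properties 1–3. $\square$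

## 10. Locally uniformly rotund norms: a class where the converse holds

A norm $|\cdot|$ is **locally uniformly rotund** (LUR) if, for every $x$ and every sequence $(y_n)$, the conditions $|y_n|\to|x|$ and $|x+y_n|\to2|x|$ imply $|y_n-x|\to0$. A Hilbert norm is LUR, since $|x-y_n|^2=2|x|^2+2|y_n|^2-|x+y_n|^2\to0$. The sup norm on $\mathbb R^2$ is not: for $x=(1,1)$ and $y_n=(1,0)$ we have $|y_n|=1$ and $|x+y_n|=2$, but $|x-y_n|=1$. Every separable Banach space has an equivalent LUR norm (Kadets' renorming theorem).

The following is a known type of result (Giles, Kenderov, Moors, Sciffer, Pacific J. Math. 172 (1996)). We give a complete proof.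

**Proposition 7.** If a Banach space $(E,\|\cdot\|)$ admits an equivalent LUR norm (for example, if $E$ is separable) and the BP-set of $(E,\|\cdot\|)$ is residual, then the dual norm $p$ is Fréchet differentiable on a dense $G_\delta$ subset of $E^*$. In particular the space $X$ of Theorem 1 has no equivalent LUR norm.

*Proof.* We may assume $E\ne\{0\}$. Let $|\cdot|$ be an equivalent LUR norm, and write $|\cdot|$ also for its dual and bidual norms. The sets $\partial p(x^*)\subset B_{E^{**}}$ are as in Section 2. We shall use monotonicity: if $F\in\partial p(x^*)$ and $G\in\partial p(y^*)$, then adding $p(y^*)\ge p(x^*)+F(y^*-x^*)$ and $p(x^*)\ge p(y^*)+G(x^*-y^*)$ gives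
$$(G-F)(y^*-x^*)\ge0. \tag{4}$$
Fix $\epsilon>0$.

**Step 1: cover $E$ by countably many sets with small slices.** We look for sets $E_j$, $j\in\mathbb N$, with $E=\bigcup_jE_j$, such that every $x\in E_j$ lies in an open half-space $H=\{h>c\}$, $0\ne h\in E^*$, with $|\cdot|$-diameter of $H\cap E_j$ less than $\epsilon$.

For $m\in\mathbb N$, $m\ge1$, and rational $q>0$ let $E_{m,q}$ be the set of $x$ with $q<|x|\le q+\frac1m$ such that
$$|y|\le|x|+\tfrac1m\ \text{ and }\ |x+y|\ge2|x|-\tfrac2m\quad\text{imply}\quad|x-y|<\epsilon/3 .$$
These sets and $\{0\}$ cover $E$. Indeed, let $x\ne0$. If the implication failed for every $m$, there would be $y_m$ with $|y_m|\le|x|+\frac1m$, $|x+y_m|\ge2|x|-\frac2m$ and $|x-y_m|\ge\epsilon/3$. Then $|y_m|\ge|x+y_m|-|x|\ge|x|-\frac2m$, so $|y_m|\to|x|$ and $|x+y_m|\to2|x|$, contradicting LUR. So the implication holds for some $m$, and we choose a rational $q>0$ with $|x|-\frac1m\le q<|x|$.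

Let $x\in E_{m,q}$. Choose $f\in E^*$ with $|f|=1$ and $f(x)=|x|$, and let $H=\{f>q\}$, which contains $x$. For $y\in H\cap E_{m,q}$ we have $|y|\le q+\frac1m<|x|+\frac1m$ and
$$|x+y|\ge f(x+y)>|x|+q\ge2|x|-\tfrac1m\ge2|x|-\tfrac2m,$$
so $|x-y|<\epsilon/3$. Thus $H\cap E_{m,q}$ has diameter at most $2\epsilon/3<\epsilon$. For the set $\{0\}$ take $H=\{h>-1\}$ with any $h\ne0$. Enumerate the sets $E_{m,q}$ and $\{0\}$ as $(E_j)$.

**Step 2: localize the norm-attaining points.** We look for a nonempty open set $V'$, inside a given one, over which the maximizers in $E$ lie in a small ball. Let $D$ be a dense $G_\delta$ contained in the BP-set, and for $x^*\in D$ choose $\phi(x^*)\in E\cap\partial p(x^*)$. Let $V_0\neq\emptyset$ be open in $E^*$. Put $A_j=\phi^{-1}(E_j)$, so $D=\bigcup_jA_j$. The set $D\cap V_0$ is a nonempty $G_\delta$ in a complete metric space, so Baire's theorem holds in it. Hence for some $j$ the closure of $A_j\cap V_0$ in $D\cap V_0$ contains $D\cap V$ for some nonempty open $V\subset V_0$. Since $D\cap V$ is dense in $V$, $A_j$ is dense in $V$.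

Pick $x^*\in V\cap A_j$ and let $H=\{h>c\}\ni\phi(x^*)$ be the half-space of Step 1 for $\phi(x^*)\in E_j$. We move from $x^*$ in the direction $h$, which can only increase $h$ on the maximizers. Let $\tau>0$, $y^*=x^*+\tau h+w$ and $F\in\partial p(y^*)$. By (4), $(F-\phi(x^*))(\tau h+w)\ge0$. Since $F$ and $\phi(x^*)$ have norm at most $1$,
$$F(h)\ge h(\phi(x^*))-\frac{2p(w)}\tau .$$
Fix $\tau>0$ with $x^*+\tau h\in V$. As $h(\phi(x^*))>c$, there is a ball $V'\subset V$ around $x^*+\tau h$, with $p(w)$ small on it, such that $F(h)>c$ whenever $F\in\partial p(y^*)$ and $y^*\in V'$. Therefore $\phi(A_j\cap V')\subset H\cap E_j$ has $|\cdot|$-diameter less than $\epsilon$. The set $A_j\cap V'$ is dense in $V'$, in particular nonempty, so $\phi(A_j\cap V')$ lies in a closed $|\cdot|$-ball $B'\subset E$ of radius $\epsilon$.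

**Step 3: all subgradients over $V'$ are controlled.** Step 2 controls the selected subgradients at a dense set of points only. Write $\partial p(V')=\bigcup_{y^*\in V'}\partial p(y^*)$, and let $C$ be the weak* closure of $B'$ in $E^{**}$. It is weak* compact and convex. It lies in the closed ball of $E^{**}$ for the bidual norm $|\cdot|$ with the same center and radius as $B'$, so it has diameter at most $2\epsilon$ there. We claim that $\partial p(V')\subset C$.

Otherwise there are $y^*\in V'$ and $F\in\partial p(y^*)\setminus C$. By separation in the weak* topology there are $k\in E^*$ and $a>0$ with $F(k)>\sup_{B'}k+a$. Take $\tau>0$ with $y^*+\tau k\in V'$. By density of $A_j\cap V'$ in $V'$, choose $z^*=y^*+\tau k+w\in A_j\cap V'$ with $p(w)<\tau a/2$. Then $\phi(z^*)\in B'$, and (4) gives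
$$0\le(\phi(z^*)-F)(\tau k+w)\le\tau\big(\sup_{B'}k-F(k)\big)+2p(w)\le-\tau a+2p(w)<0,$$
a contradiction.

**Step 4: small subdifferentials give Fréchet derivatives.** Let $K$ be a constant with $\|\cdot\|\le K|\cdot|$ on $E^{**}$. Let $O_\epsilon$ be the union of all open $V'\subset E^*$ for which $\partial p(V')$ has $\|\cdot\|$-diameter at most $2K\epsilon$. It is open. By Steps 2 and 3, every nonempty open $V_0$ contains a nonempty such $V'$, so $O_\epsilon$ is dense. By Baire's theorem $\bigcap_{n\ge1}O_{1/n}$ is a dense $G_\delta$.

Let $x^*$ belong to it and let $F\in\partial p(x^*)$. Given $n$, for all sufficiently small $v\in E^*$ the points $x^*$ and $x^*+v$ lie in one open set $V'$ as in the definition of $O_{1/n}$. Take $G\in\partial p(x^*+v)$. Then $p(x^*)\ge p(x^*+v)-G(v)$, hence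
$$0\le p(x^*+v)-p(x^*)-F(v)\le(G-F)(v)\le\tfrac{2K}n\,p(v).$$
As $n$ is arbitrary, $p$ is Fréchet differentiable at $x^*$ with derivative $F$.

**Step 5: the last sentence.** If $X$ of Theorem 1 had an equivalent LUR norm, apply what has been proved to $(X,|||\cdot|||)$, whose BP-set is residual. Its dual norm would be Fréchet differentiable on a dense set, contradicting item 2 of Theorem 1. $\square$

Finally, return to the tree of all finite sequences from Section 3. There (T1), (T3) and (F1)–(F4) hold with the same proofs, and every node has infinitely many immediate successors, so Lemma 3, Section 6 and Steps 2–5 of Section 9 go through: $p$ is the dual norm of an equivalent norm and is nowhere Fréchet differentiable. But this $T$ is countable, so its space is separable, and Proposition 7 shows that the BP-set of that norm is not residual. The missing upper bound in Step 4 of Lemma 4 cannot be circumvented on that tree.
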